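# Gaussian averages of KdV $\tau$-functions: a counterexample, a Pfaffian identity and a $2\times2$ test

## 1. Four theorems about $\int T\,d\mu_A$

All coefficients are complex. For a positive definite hermitian $N\times N$ matrix $A$, let $d\mu_A(X)$ be the probability measure on hermitian $N\times N$ matrices proportional to $\exp(-\operatorname{tr}(X^2A)/2)\,dX$. Times are written $t=(t_1,t_2,\dots)$, and $[x]=(x,x^2/2,x^3/3,\dots)$. A series $T(t)$ becomes a function of matrices of every size by $t_j=\operatorname{tr}X^j/j$, and $\langle T\rangle_A=\int T(X)\,d\mu_A(X)$ is taken degree by degree. The symbol $[z^n]$ means "coefficient of $z^n$". The KdV notions in the statements are defined in Section 2. Call $\tau\in\mathbf C[[t_1,t_3,t_5,\dots]]$ with $\tau(0)=1$ a *BKP $\tau$-function* if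
$$[z^0]\;\tau(t-[z^{-1}])\,\tau(t'+[z^{-1}])\,e^{2\sum_{j\ \mathrm{odd}}(t_j-t'_j)z^j}=\tau(t)\,\tau(t').\tag{1}$$
(This is the usual BKP bilinear identity after the times are rescaled by a factor $2$.)

The result answers Conjecture 4.1 of "Intersection Theory on the Moduli Space of Curves and the Matrix Airy Function", which reads: *if $T$ is any formal $\tau$-function for the KdV hierarchy, considered as a matrix function, then $\int T(X)\,d\mu_A(X)$ is a matrix $\tau$-function for the KdV hierarchy in $A$.* The conjecture is false, and there are precise statements about what survives.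

**Theorem A.** For $k\ne0$, $b\neq0$ let $T=1-b+b\,e^{2(kt_1+k^3t_3+k^5t_5+\cdots)}$, i.e. $T(X)=1-b+b\det\frac{1+kX}{1-kX}$. This is a formal KdV $\tau$-function, but $\int T\,d\mu_A$ is not a matrix $\tau$-function for KdV in $A$.

**Theorem B.** Every formal KdV $\tau$-function is BKP. If $T$ is BKP (in particular if $T$ is KdV), then $\int T\,d\mu_A$ is a BKP $\tau$-function in the Miwa coordinates of $A^{-1}$.

**Theorem C.** Let $T$ be BKP and let $\langle T\rangle_{a,b}$ be its average for $N=2$, $A=\mathrm{diag}(a,b)$. Then $\int T\,d\mu_A$ is a matrix KdV $\tau$-function if and only if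
$$(a^{-1}-b^{-1})\langle T\rangle_{a,b}=g_1(a^{-1})g_2(b^{-1})-g_2(a^{-1})g_1(b^{-1})$$
for some formal power series $g_1,g_2$.

**Theorem D.** Let $T=\exp\big(\sum_{j\ \mathrm{odd}}s_jt_j\big)$; this is always a KdV $\tau$-function. Then $\int T\,d\mu_A$ is a matrix KdV $\tau$-function if and only if either

1. $s_j=0$ for all $j\ge5$ (Kontsevich's cubic case), or
2. $s_j=c^j$ for all odd $j$, for some $c$, i.e. $T(X)=\det\big(\frac{1+cX}{1-cX}\big)^{1/2}$.

Theorem A says that every non-trivial one-soliton is a counterexample. Theorem B says that averaging preserves a larger class, BKP. Theorem C says that, inside this class, being KdV can be tested on $2\times2$ matrices. Theorem D applies the test to all exponentials of linear forms. For instance $e^{st_5}$ with $s\ne0$ is a counterexample: it is not of the first type, and the second type would force $c=s_1=0$ and then $s_5=0$.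

## 2. KP, KdV, Miwa coordinates, and what a formal average is

**Formal conventions.** Give $t_j$ and $t_j'$ weight $j$. There are finitely many monomials of each weight, so a formal power series in all the times is a sum of polynomial weight components. We shall multiply two-sided series $\sum_{n\in\mathbf Z}c_nz^n$. This is legitimate in the following ring: require that $c_n$ contains only terms of weight $\ge\max(n,0)$. In a product, the contribution of $c_id_j$ to the coefficient of $z^{i+j}$ has weight at least $\max(i,0)+\max(j,0)$. This is at least $\max(i+j,0)$, and it tends to infinity as $|i|\to\infty$ with $i+j$ fixed, so all sums make sense. The ring contains $\tau(t-[z^{-1}])$, which has no positive powers of $z$, and $e^{\sum_j(t_j-t_j')z^j}$, whose $z^n$-coefficient is homogeneous of weight $n$.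

**Definition (KP and KdV).** A *formal KP $\tau$-function* is a series $\tau(t_1,t_2,\dots)$ with $\tau(0)=1$ and
$$[z^{-1}]\;\tau(t-[z^{-1}])\,\tau(t'+[z^{-1}])\,E(z)=0,\qquad E(z)=e^{\sum_{j\ge1}(t_j-t'_j)z^j}.\tag{2}$$
(The residue at $z=\infty$ is, up to sign, the coefficient of $z^{-1}$.) It is a *formal KdV $\tau$-function* if moreover it does not depend on $t_2,t_4,\dots$. Note that even for KdV the even times $t_{2j},t_{2j}'$ still occur in $E(z)$.

*Example.* Let $T=\exp(\sum_{j\ \rm odd}s_jt_j)$. Then $T(t-[z^{-1}])\,T(t'+[z^{-1}])=T(t)T(t')$, because the factors $e^{\mp\sum s_jz^{-j}/j}$ cancel. Since $E(z)$ has no negative powers, (2) holds, so $T$ is KdV. This is the first claim of Theorem D.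

*Rescaling.* If $\tau$ satisfies (2), so does $\tau(ct_1,c^2t_2,\dots)$ for $c\ne0$: put $z=cw$ and rename $c^jt_j$ as the new time. So the KP and KdV classes are stable under $t_j\mapsto c^jt_j$.

**Definition (Miwa coordinates).** Write $\tau(x_1,\dots,x_n):=\tau([x_1]+\dots+[x_n])$, so that $t_j=p_j/j$ with $p_j=\sum_ix_i^j$. For a matrix $X$ with eigenvalues $x_i$ this is $\tau(X)$. A *matrix KdV $\tau$-function in $A$* is a function of the form $\tau(\operatorname{tr}A^{-1},\operatorname{tr}A^{-2}/2,\dots)$, with one and the same formal KdV $\tau$ for all $N$. By rescaling, one may use $cA^{-1}$, $c\ne0$, instead.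

*Example.* Since $2\sum_{j\ \rm odd}u^j/j=\log\frac{1+u}{1-u}$, the series $e^{2(kt_1+k^3t_3+\cdots)}$ becomes $\prod_i\frac{1+kx_i}{1-kx_i}=\det\frac{1+kX}{1-kX}$.

We shall often use that $p_1,\dots,p_n$ are algebraically independent in $N\ge n$ variables. Hence a series in the times is determined by its Miwa substitutions with arbitrarily many variables.

**Formal averages.** Each weight component of $T$ is a polynomial in the entries of $X$, and it is integrated separately. If $A=\mathrm{diag}(a_1,\dots,a_N)$, then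
$$\operatorname{tr}X^2A=\sum_ia_ix_{ii}^2+\sum_{i<j}(a_i+a_j)|x_{ij}|^2 ,$$
so $\langle x_{ii}^2\rangle=1/a_i$, $\langle x_{ij}x_{ji}\rangle=2/(a_i+a_j)$, and Wick's theorem applies.

## 3. Small cases by hand, and the factor that blocks a determinant

**The exponential $T=e^{st_1}$.** Here $\operatorname{tr}X$ is a centered Gaussian variable of variance $\operatorname{tr}A^{-1}$. So $\langle e^{s\operatorname{tr}X}\rangle_A=e^{s^2\operatorname{tr}A^{-1}/2}$, which is the exponential $e^{s^2t_1/2}$ in the Miwa coordinates of $A^{-1}$. The conjecture holds here.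

**The one-soliton to low order.** Define $q_n$ by
$$\sum_{n\ge0}q_nz^n=e^{2\sum_{j\ \rm odd}t_jz^j}=\prod_i\frac{1+x_iz}{1-x_iz}.$$
Then the function of Theorem A is $T=1+b\sum_{n\ge1}k^nq_n$. Expanding, $q_1=2p_1$, $q_2=2p_1^2$ and $q_4=\frac23p_1^4+\frac43p_1p_3$. Odd degrees average to zero. By Wick, $\langle(\operatorname{tr}X)^2\rangle=\operatorname{tr}A^{-1}$ and $\langle(\operatorname{tr}X)^4\rangle=3(\operatorname{tr}A^{-1})^2$. For $\langle\operatorname{tr}X\operatorname{tr}X^3\rangle$, contract $\operatorname{tr}X$ with one of the three factors of $X^3$ and then symmetrize in $i,j$: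
$$\langle\operatorname{tr}X\,\operatorname{tr}X^3\rangle=3\sum_{i,j}\frac1{a_i}\,\frac2{a_i+a_j}=3\sum_{i,j}\frac{1}{a_i+a_j}\Big(\frac1{a_i}+\frac1{a_j}\Big)=3(\operatorname{tr}A^{-1})^2 .$$
Hence
$$\langle q_2\rangle_A=2\operatorname{tr}A^{-1}=q_1(A^{-1}),\qquad\langle q_4\rangle_A=6(\operatorname{tr}A^{-1})^2=3\,q_2(A^{-1}).$$
The pattern suggests $\langle q_{2m}\rangle_A=(2m-1)!!\,q_m(A^{-1})$. The equation of the hierarchy that we shall use to detect a failure (Section 6) has weight $4$ in $A^{-1}$. That is degree $8$ in $X$, which is unpleasant by Wick's theorem, so we want a structural reason for the pattern.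

**The natural approach.** Pass to eigenvalues. Put
$$\Delta(x)=\prod_{i<j}(x_i-x_j),\qquad D(x)=\prod_{i<j}\frac{x_i-x_j}{x_i+x_j};$$
both are antisymmetric. Two textbook formulas are needed.

* Weyl's integration formula: $\int F(X)\,dX=\mathrm{const}_N\int_{\mathbf R^N}\Delta(x)^2\int_{U(N)}F(UxU^*)\,dU\,dx$.
* The Harish-Chandra–Itzykson–Zuber formula: if the $u_i$ are distinct and the $a_j$ are distinct, then $\int_{U(N)}e^{-\frac12\operatorname{tr}(UuU^*A)}dU=\mathrm{const}_N\,\dfrac{\det(e^{-u_ia_j/2})}{\Delta(u)\Delta(a)}$, with a nonzero constant depending only on $N$.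

If the exponent were linear in $X$, then $u=x$, and the Jacobian $\Delta(x)^2$ divided by $\Delta(x)$ would leave one factor $\Delta(x)=\det(x_i^{N-j})$. For a product function $\prod_i\phi(x_i)$ the integral would then be a determinant of one-variable integrals divided by $\Delta(a)$. Determinants of this kind satisfy KP for a linear-algebra reason that appears in Section 8.

Our exponent is quadratic in $X$, so $u=x^2$, and what is left is
$$\frac{\Delta(x)^2}{\Delta(x^2)}=\prod_{i<j}\frac{x_i-x_j}{x_i+x_j}=D(x).$$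
This is where the plan stops. Already for $N=2$ the factor $\frac{x-y}{x+y}$ is not a finite sum of products $u(x)v(y)$, so no determinant of one-variable integrals appears. There is also an analytic nuisance: $D$ has poles on the real hyperplanes $x_i+x_j=0$, so we cannot expand $\det(e^{-x_i^2a_j/2})$ and integrate term by term over $\mathbf R^N$.

In the cubic case one can escape by a shift. Put $X=Y+cA$ with $c=-\sqrt{-1}/2$; then
$$\tfrac{\sqrt{-1}}3\operatorname{tr}X^3-\tfrac12\operatorname{tr}X^2A=\tfrac{\sqrt{-1}}3\operatorname{tr}Y^3+\tfrac{\sqrt{-1}}4\operatorname{tr}YA^2+\mathrm{const}\cdot\operatorname{tr}A^3 ,$$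
because the coefficient of $\operatorname{tr}Y^2A$ is $\sqrt{-1}\,c-\frac12=0$ and that of $\operatorname{tr}YA^2$ is $\sqrt{-1}\,c^2-c=\frac{\sqrt{-1}}4$. The coupling is now linear. With $\operatorname{tr}X^5$ the same shift creates $5c^3(\operatorname{tr}Y^2A^3+\operatorname{tr}YAYA^2)$, quadratic in $Y$, and the term $-\frac12\operatorname{tr}Y^2A$, of different degree in $A$, cannot cancel it.

What gets us further is to accept $D$. A shift of contour removes the poles. Then $D$ serves twice. It is the denominator in the definition of Schur's $Q$-functions, so these have explicit averages. It is also a Pfaffian, and Pfaffians belong to BKP.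

## 4. A shifted contour makes the eigenvalue integral explicit

Fix $\varepsilon>0$ and $\Gamma=\mathbf R+i\varepsilon$.

**Lemma 1.** Let $A$ have distinct eigenvalues $a_1,\dots,a_N>0$. Let $f$ be a symmetric polynomial and $f(X)$ the corresponding invariant function. Then
$$\int_{\Gamma^N}D(x)f(x)\prod_ie^{-a_ix_i^2/2}\,dx=C_N\prod_ia_i^{-1/2}\,D(a)\,\langle f\rangle_A,\qquad C_N=(-1)^{N(N-1)/2}(2\pi)^{N/2}.\tag{3}$$

**Step 1: reduce to an entire integrand on $\mathbf R^N$.** By unitary invariance $A$ is diagonal. The two formulas above, with $u=x^2$, give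
$$\int f(X)e^{-\operatorname{tr}X^2A/2}dX=\frac{\mathrm{const}_N}{\Delta(a)}\int_{\mathbf R^N}f(x)\Phi(x)\,dx,\qquad\Phi(x)=D(x)\det(e^{-x_i^2a_j/2}).$$
On the hyperplane $x_i=-x_j$ the rows $i$ and $j$ of the determinant coincide, so the entire function $\Delta(x)\det(e^{-x_i^2a_j/2})$ vanishes there. It can therefore be divided by $x_i+x_j$. The quotient still vanishes on every other such hyperplane, first off the intersection and then by continuity. Dividing by all the forms $x_i+x_j$, we see that $\Phi$ is entire.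

**Step 2: move the contour.** We claim that on each strip $|\operatorname{Im}x_i|\le M$ we have $|\Phi(x)|\le Ce^{-c|x|^2}$ with some $c>0$. Before division, $\Delta(x)\det(e^{-x_i^2a_j/2})$ satisfies such a bound on every strip, because $|e^{-ax^2/2}|=e^{-a(\operatorname{Re}x)^2/2+a(\operatorname{Im}x)^2/2}$ and the polynomial factor is absorbed by a smaller $c$. Suppose a function has such bounds on all strips and is divisible by $\ell=x_i+x_j$. Where $|\ell|\ge1$ the quotient has the bound. Where $|\ell|<1$, consider the disc of radius $2$ around $x_i$ in the $x_i$-plane. On its boundary $|\ell|\ge1$. The boundary lies in a wider strip, and $|x|^2$ changes there to at least $|x|^2/2-4$. By the maximum principle the quotient is bounded by $C'e^{-c|x|^2/2}$. Repeating for all $\ell$ proves the claim. Hence Cauchy's theorem, applied in one variable after another, allows us to replace $\mathbf R^N$ by $\Gamma^N$.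

**Step 3: expand the determinant.** On $\Gamma^N$ we have $|x_i+x_j|\ge2\varepsilon$, so each term of the expansion is integrable separately. Since $D$ is antisymmetric and $f$ symmetric, renaming variables shows that all $N!$ terms contribute equally:
$$\int f(X)e^{-\operatorname{tr}X^2A/2}dX=\frac{\mathrm{const}'_N}{\Delta(a)}\int_{\Gamma^N}D(x)f(x)\prod_ie^{-a_ix_i^2/2}dx .$$
By the formula for $\operatorname{tr}X^2A$ in Section 2, $\int e^{-\operatorname{tr}X^2A/2}dX=\mathrm{const}\prod_ia_i^{-1/2}\prod_{i<j}(a_i+a_j)^{-1}$. Dividing, we get (3) with some constant $C_N$ that depends only on $N$.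

**Step 4: find the constant.** We have $C_0=1$, and $C_1=\sqrt{2\pi}$ from $\int_\Gamma e^{-ax^2/2}dx=\sqrt{2\pi/a}$. Let $N\ge2$ and $f=1$. Move only the $x_N$-contour down to $\mathbf R$; on the way $\operatorname{Im}(x_i+x_N)\in[\varepsilon,2\varepsilon]$, so no pole is met. Put $x_N=a_N^{-1/2}y$. For $a_N\ge1$,
$$\Big|\frac{x_i-x_N}{x_i+x_N}\Big|=\Big|1-\frac{2x_N}{x_i+x_N}\Big|\le1+\frac{2|y|}\varepsilon ,$$
and this ratio tends to $1$ as $a_N\to\infty$. By dominated convergence, $a_N^{1/2}$ times the left side of (3) tends to $\sqrt{2\pi}\,C_{N-1}\prod_{i<N}a_i^{-1/2}D(a_1,\dots,a_{N-1})$. On the right side, $\prod_{i<N}\frac{a_i-a_N}{a_i+a_N}\to(-1)^{N-1}$, so the limit is $(-1)^{N-1}C_N\prod_{i<N}a_i^{-1/2}D(a_1,\dots,a_{N-1})$. Hence $C_N=(-1)^{N-1}\sqrt{2\pi}\,C_{N-1}$, which gives the stated value. $\square$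

In particular $C_2=-2\pi$. For a power series $f$ we use (3) in each degree.

## 5. Schur's $Q$-functions have explicit averages

**Definition.** A *strict partition* is $\lambda=(\lambda_1>\dots>\lambda_l>0)$. For $N\ge l$ variables,
$$Q_\lambda=2^l\sum_{w\in S_N/S_{N-l}}w\Big(x_1^{\lambda_1}\cdots x_l^{\lambda_l}\prod_{i\le l,\ i<j\le N}\frac{x_i+x_j}{x_i-x_j}\Big),$$
and $Q_\lambda=0$ if $N<l$.

*Example.* For $N=2$,
$$Q_{(2,1)}=4\,x_1x_2(x_1+x_2)\Big(\frac{x_1}{x_1-x_2}+\frac{x_2}{x_2-x_1}\Big)=4x_1x_2(x_1+x_2)=\tfrac43(p_1^3-p_3).$$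

*Facts* (Macdonald, *Symmetric Functions and Hall Polynomials*, 2nd ed., III.2 and III.8, at $t=-1$): the $Q_\lambda$ are stable in $N$ and form a basis of $\mathbf C[p_1,p_3,p_5,\dots]$; moreover $Q_{(n)}=q_n$ for $n\ge1$. The last fact is a partial fraction expansion: $\prod_i\frac{1+x_iz}{1-x_iz}=(-1)^N+\sum_i\frac{2}{1-x_iz}\prod_{j\ne i}\frac{x_i+x_j}{x_i-x_j}$, and the coefficient of $z^n$ is $Q_{(n)}$.

With $(2m-1)!!=1\cdot3\cdots(2m-1)$ and $(-1)!!=1$ we have:

**Proposition 2.** For every $N$: if all parts of $\lambda$ are even, then $\langle Q_\lambda\rangle_A=\prod_i(\lambda_i-1)!!\;Q_{\lambda/2}(A^{-1})$; otherwise $\langle Q_\lambda\rangle_A=0$.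

*Proof.* The idea is that $D$ cancels the denominators of $Q_\lambda$. Both sides are continuous in the eigenvalues, so let the $a_i$ be distinct, and put $y_i=1/a_i$. If $N<l$ both sides vanish; let $N\ge l$.

**Step 1: cancel.** Since $D$ is antisymmetric, $D\cdot w(g)=\operatorname{sgn}(w)\,w(Dg)$. The pairs $i<j$ with $i\le l$ cancel, so
$$D\,Q_\lambda=2^l\sum_w\operatorname{sgn}(w)\,w\big(x_1^{\lambda_1}\cdots x_l^{\lambda_l}\,D(x_{l+1},\dots,x_N)\big).\tag{4}$$
(The summand is well defined on cosets because $D(x_{l+1},\dots,x_N)$ is antisymmetric.)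

**Step 2: integrate.** We integrate (4) against $\prod e^{-a_ix_i^2/2}$ over $\Gamma^N$. The variables separate. We have $\int_\Gamma x^me^{-ax^2/2}dx=\sqrt{2\pi}\,(m-1)!!\,a^{-(m+1)/2}$ for $m$ even and $0$ for $m$ odd. The remaining $N-l$ variables contribute $C_{N-l}\prod_{i>l}a_i^{-1/2}D(a_{l+1},\dots,a_N)$, by Lemma 1 with $f=1$. If some $\lambda_i$ is odd, everything vanishes. Otherwise Lemma 1 for $f=Q_\lambda$ gives, after division by $C_N\prod a_i^{-1/2}D(a)$,
$$\langle Q_\lambda\rangle_A=\frac{(2\pi)^{l/2}C_{N-l}}{C_N}\prod_i(\lambda_i-1)!!\cdot2^l\sum_ww\Big(\prod_{i\le l}a_i^{-\lambda_i/2}\,\frac{D(a_{l+1},\dots,a_N)}{D(a)}\Big).$$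

**Step 3: match signs.** Let $m$ be the number of pairs $i<j\le N$ with $i\le l$, that is, $m=\frac{N(N-1)}2-\frac{(N-l)(N-l-1)}2$. Then $(2\pi)^{l/2}C_{N-l}/C_N=(-1)^m$. Since $\frac{a_i+a_j}{a_i-a_j}=-\frac{y_i+y_j}{y_i-y_j}$,
$$\frac{D(a_{l+1},\dots,a_N)}{D(a)}=\prod_{i\le l,\,i<j}\frac{a_i+a_j}{a_i-a_j}=(-1)^m\prod_{i\le l,\,i<j}\frac{y_i+y_j}{y_i-y_j}.$$
The signs cancel, and what remains is $\prod(\lambda_i-1)!!\,Q_{\lambda/2}(y)$. $\square$

For $\lambda=(2),(4)$ this is the hand computation of Section 3.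

**The operator $\mathcal E$.** Write $T\in\mathbf C[[t_1,t_3,\dots]]$ as $T=\sum_\lambda c_\lambda Q_\lambda$ and put
$$\mathcal ET=\sum_\mu c_{2\mu}\prod_i(2\mu_i-1)!!\,Q_\mu .$$
By Proposition 2, $\int T\,d\mu_A=(\mathcal ET)(\operatorname{tr}A^{-1},\operatorname{tr}A^{-2}/2,\dots)$ for all $N$. By algebraic independence of power sums, no other power series in the times represents $\int T\,d\mu_A$ for all $N$. With the stability under rescaling,
$$\textstyle\int T\,d\mu_A\ \text{is a matrix KdV $\tau$-function in }A\iff\mathcal ET\ \text{is a formal KdV $\tau$-function}.\tag{5}$$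
Note also that $\mathcal ET\in\mathbf C[[t_1,t_3,\dots]]$, and $\mathcal ET(0)=1$ if $T(0)=1$.

## 6. The averaged soliton violates a Hirota equation

**Step 1: the soliton is KdV.** Put $\alpha=1-b$, $\xi=\sum_{j\ \rm odd}k^jt_j$, $\xi'=\sum_{j\ \rm odd}k^jt'_j$. Since $e^{\mp2\sum_{j\ \rm odd}k^jz^{-j}/j}=\big(\frac{z-k}{z+k}\big)^{\pm1}$,
$$T(t-[z^{-1}])\,T(t'+[z^{-1}])=\alpha^2+b^2e^{2\xi+2\xi'}+\alpha b\Big[e^{2\xi}\Big(1-\frac{2k}{z+k}\Big)+e^{2\xi'}\Big(1+\frac{2k}{z-k}\Big)\Big],$$
expanded in $z^{-1}$. We multiply by $E(z)=\sum_{n\ge0}e_nz^n$. Terms free of $z$ contribute nothing to $[z^{-1}]$, and $[z^{-1}]\frac{E(z)}{z\mp k}=\sum_ne_n(\pm k)^n=E(\pm k)$. So the coefficient of $z^{-1}$ is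
$$2k\alpha b\,\big[e^{2\xi'}E(k)-e^{2\xi}E(-k)\big]=0,$$
because $E(k)/E(-k)=e^{2\sum_{j\ \rm odd}k^j(t_j-t_j')}=e^{2\xi-2\xi'}$. Also $T(0)=1$, and $T$ involves no even times.

**Step 2: its average.** Since $T=1+b\sum_{n\ge1}k^nq_n$ and $q_n=Q_{(n)}$,
$$\tau:=\mathcal ET=1+b\sum_{m\ge1}w_m\,q_m,\qquad w_m=(2m-1)!!\,k^{2m}.$$

**Step 3: an equation that every KP $\tau$-function satisfies.** The Hirota derivatives $\mathcal D_j$ are defined by $P(\mathcal D)\tau\cdot\tau=P(\partial_u)\,\tau(x+u)\tau(x-u)\big|_{u=0}$. By Taylor's formula $\tau(x+u)\tau(x-u)=e^{\sum u_j\mathcal D_j}\tau\cdot\tau$. Since this is even in $u$, monomials of odd total degree in the $\mathcal D$'s kill $\tau\cdot\tau$. Let $\sum_jh_j(s)z^j=e^{\sum_js_jz^j}$ and $\tilde{\mathcal D}=(\mathcal D_1,\mathcal D_2/2,\mathcal D_3/3,\dots)$. In (2) put $t=x+y$, $t'=x-y$, and use $u=y-[z^{-1}]$: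
$$\sum_{j\ge0}h_j(2y)\,h_{j+1}(-\tilde{\mathcal D})\,e^{\sum y_i\mathcal D_i}\,\tau\cdot\tau=0 .$$
Take the coefficient of the monomial $y_3$. The term $j=0$ gives $h_1(-\tilde{\mathcal D})\mathcal D_3=-\mathcal D_1\mathcal D_3$; the term $j=3$ gives $2h_4(-\tilde{\mathcal D})$, as $h_3(2y)$ contains $2y_3$; no other term contributes. From $h_4(s)=s_4+s_1s_3+\frac12s_2^2+\frac12s_1^2s_2+\frac1{24}s_1^4$, dropping monomials of odd degree, $h_4(-\tilde{\mathcal D})$ acts as $\frac13\mathcal D_1\mathcal D_3+\frac18\mathcal D_2^2+\frac1{24}\mathcal D_1^4$. Multiplying the sum by $12$,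
$$(\mathcal D_1^4+3\mathcal D_2^2-4\mathcal D_1\mathcal D_3)\,\tau\cdot\tau=0 .$$
If $\tau$ does not depend on $t_2$, this becomes, with subscripts for partial derivatives,
$$2(\tau\tau_{1111}-4\tau_1\tau_{111}+3\tau_{11}^2)-8(\tau\tau_{13}-\tau_1\tau_3)=0.\tag{6}$$

**Step 4: evaluate at $t=0$.** We have $q_1=2t_1$, $q_2=2t_1^2$, $q_3=\frac43t_1^3+2t_3$, $q_4=\frac23t_1^4+4t_1t_3$. At $t=0$ therefore
$$\tau_1=2bw_1,\quad\tau_{11}=4bw_2,\quad\tau_{111}=8bw_3,\quad\tau_3=2bw_3,\quad\tau_{1111}=16bw_4,\quad\tau_{13}=4bw_4 .$$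
The left side of (6) at $0$ is
$$2(16bw_4-64b^2w_1w_3+48b^2w_2^2)-8(4bw_4-4b^2w_1w_3)=96\,b^2\,(w_2^2-w_1w_3).$$
For a geometric sequence $w_m=\kappa^m$ this vanishes, as it must, since that is a soliton. For our weights $w_1,w_2,w_3=k^2,3k^4,15k^6$ it equals
$$96\,b^2k^8(9-15)=-576\,b^2k^8\ne0 .$$
So $\mathcal ET$ is not a KdV (nor a KP) $\tau$-function, and by (5) Theorem A is proved. $\blacksquare$

The obstruction is that Gaussian moments $1,3,15,\dots$ are not geometric.

## 7. Pfaffians: averaging preserves BKP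

**KdV implies BKP.** The first half of Theorem B is the following.

**Lemma 3.** Every formal KdV $\tau$-function is BKP.

*Proof.* Let $\tau$ be KdV. Let $t,t'$ now denote odd times only, and put $C(z)=\tau(t-[z^{-1}])\,\tau(t'+[z^{-1}])$, $\xi(z)=\sum_{j\ \rm odd}(t_j-t'_j)z^j$, $B=Ce^{\xi}$. In (2) the even differences $t_{2j}-t_{2j}'$ are free and occur only in the factor $e^{\sum(t_{2j}-t_{2j}')z^{2j}}$. The terms of order zero and of order one in these differences give $[z^{-1}](z^{2j}B)=0$, i.e. $[z^{-1-2j}]B=0$, for all $j\ge0$. Thus $B$ has no negative odd powers. Since $\sinh\xi$ has only positive odd powers, $[z^0](B\sinh\xi)=0$, so $[z^0]Be^{\xi}=[z^0]Be^{-\xi}$. Therefore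
$$[z^0]Ce^{2\xi}=[z^0]Be^{\xi}=[z^0]Be^{-\xi}=[z^0]C=\tau(t)\tau(t'),$$
the last step because $C$ is a series in $z^{-1}$. $\square$

**BKP as a Pfaffian formula.** The Pfaffian of an antisymmetric $n\times n$ matrix, $n$ even, is the signed sum over perfect matchings; for $n=4$ it is $a_{12}a_{34}-a_{13}a_{24}+a_{14}a_{23}$. It expands along the last column as $\sum_{i<n}(-1)^{i-1}a_{in}\operatorname{Pf}(\hat\imath,\hat n)$ and along the first row as $\sum_{j>1}(-1)^{j}a_{1j}\operatorname{Pf}(\hat1,\hat\jmath)$, where hats mean that the rows and columns with these indices are removed.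

**Lemma 4.** A series $\tau\in\mathbf C[[t_1,t_3,\dots]]$ with $\tau(0)=1$ is BKP if and only if for all even $n$
$$P(x_1,\dots,x_n):=D(x)\,\tau(x_1,\dots,x_n)=\operatorname{Pf}\big[\kappa(x_i,x_j)\big],\qquad\kappa(x,y)=\frac{x-y}{x+y}\,\tau(x,y).$$

*Example.* For $\tau=1$ the identity (1) is clear, and the lemma gives $D(x)=\operatorname{Pf}\big[\frac{x_i-x_j}{x_i+x_j}\big]$. This is the sense in which the factor from Section 3 is a Pfaffian.

*Proof.* The identities below hold between power series in the variables, with finitely many linear forms inverted.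

**Step 1: turn (1) into a quadratic identity for $P$.** Substitute $t=\sum_{i\le m}[x_i]$, $t'=\sum_{j\le l}[y_j]$ with $m,l$ odd. The exponential in (1) becomes $\prod_i\frac{1+x_iz}{1-x_iz}\prod_j\frac{1-y_jz}{1+y_jz}$, expanded in powers of $z$. As a rational function it has simple poles at $1/x_i$ and $-1/y_j$, and it tends to $(-1)^{m+l}=1$ as $z\to\infty$. So it equals $1+\sum_i\frac{2u_i}{1-x_iz}+\sum_j\frac{2v_j}{1+y_jz}$, and evaluating at the poles gives
$$u_i=\prod_{i'\ne i}\frac{x_i+x_{i'}}{x_i-x_{i'}}\prod_j\frac{x_i-y_j}{x_i+y_j},\qquad v_j=\prod_{j'\ne j}\frac{y_j+y_{j'}}{y_j-y_{j'}}\prod_i\frac{y_j-x_i}{y_j+x_i}.$$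
Put $g(w)=\tau(\sum[x_i]-[w])\,\tau(\sum[y_j]+[w])$. For $g(w)=\sum g_nw^n$ we have $[z^0]\frac{g(1/z)}{1-xz}=\sum g_nx^n=g(x)$, and $g(0)=\tau(t)\tau(t')$. So (1) for these $t,t'$ says
$$\sum_iu_i\,g(x_i)+\sum_jv_j\,g(-y_j)=0 .$$
In odd components $-[-y]=[y]$. Hence $g(x_i)=\tau(x\setminus x_i)\,\tau(x_i,y)$ and $g(-y_j)=\tau(y_j,x)\,\tau(y\setminus y_j)$. Moving $x_i$ to the front gives $D(x)=(-1)^{i-1}D(x\setminus x_i)\prod_{i'\ne i}\frac{x_i-x_{i'}}{x_i+x_{i'}}$, so $D(x)D(y)u_i=(-1)^{i-1}D(x\setminus x_i)\,D(x_i,y)$, and similarly for $v_j$. Multiplying by $D(x)D(y)$, we find that (1) for these $t,t'$ is equivalent to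
$$\sum_i(-1)^{i-1}P(x\setminus x_i)\,P(x_i,y)+\sum_j(-1)^{j-1}P(y\setminus y_j)\,P(y_j,x)=0.\tag{7}$$

**Step 2: BKP gives the Pfaffian.** Take $l=1$ in (7). Here $P(\emptyset)=\tau(0)=1$. Since $P$ is antisymmetric and $m$ is odd, $P(y_1,x)=-P(x,y_1)$. So
$$P(x_1,\dots,x_m,y_1)=\sum_i(-1)^{i-1}P(x_i,y_1)\,P(x\setminus x_i),$$
with $P(x_i,y_1)=\kappa(x_i,y_1)$. This is the Pfaffian expansion along the last column, and induction on $m$ gives the formula.

**Step 3: the Pfaffian gives BKP.** Expanding along the first row,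
$$P(x_i,y)=\sum_j(-1)^{j-1}\kappa(x_i,y_j)P(y\setminus y_j),\qquad P(y_j,x)=\sum_i(-1)^{i-1}\kappa(y_j,x_i)P(x\setminus x_i).$$
The left side of (7) becomes $\sum_{i,j}(-1)^{i+j}P(x\setminus x_i)P(y\setminus y_j)\,[\kappa(x_i,y_j)+\kappa(y_j,x_i)]=0$. So (1) holds after all substitutions with $m,l$ odd and arbitrarily large, hence identically, by algebraic independence of power sums. $\square$

**Proof of Theorem B.** The first claim is Lemma 3. Let $T$ be BKP, $N$ even, and $a_i>0$ distinct.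

**Step 1: integrate the Pfaffian formula for $T$.** By Lemma 4, $D(x)T(x)=\operatorname{Pf}[\kappa_T(x_i,x_j)]$ with $\kappa_T(x,y)=\frac{x-y}{x+y}T(x,y)$. In each degree this is an identity of rational functions whose only denominators are products of $x_i+x_j$; these are regular and of polynomial growth on $\Gamma^N$. Integrate over $\Gamma^N$ against $\prod e^{-a_ix_i^2/2}$. On the left use Lemma 1 for $N$. On the right each matching term factors by Fubini into double integrals, to which Lemma 1 for $N=2$ applies: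
$$C_N\prod_ia_i^{-1/2}\,D(a)\,\langle T\rangle_A=\operatorname{Pf}\Big[C_2\,(a_ia_j)^{-1/2}\,\frac{a_i-a_j}{a_i+a_j}\,\langle T\rangle_{a_i,a_j}\Big].$$

**Step 2: clear the constants.** Every matching uses each index once, so $\prod a_i^{-1/2}$ cancels. For even $N$ the numbers $N(N-1)/2$ and $N/2$ have the same parity, so $C_N=(-2\pi)^{N/2}=C_2^{N/2}$, and the constants cancel. With $y_i=1/a_i$ each $\frac{a_i-a_j}{a_i+a_j}$ equals $-\frac{y_i-y_j}{y_i+y_j}$. This gives the sign $(-1)^{N(N-1)/2}=(-1)^{N/2}$ on the left and $(-1)^{N/2}$ on the right. Hence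
$$D(y)\,\mathcal ET(y_1,\dots,y_N)=\operatorname{Pf}\Big[\frac{y_i-y_j}{y_i+y_j}\,\mathcal ET(y_i,y_j)\Big]$$
for all distinct positive $y_i$ in each degree, hence identically. By Lemma 4, $\mathcal ET$ is BKP. $\blacksquare$

So the average of the soliton in Section 6 is BKP without being KdV.

## 8. Among BKP functions, KdV is a rank condition for two variables

By (5) and Theorem B, Theorem C follows from the next lemma applied to $\tau=\mathcal ET$, with $x=a^{-1}$, $y=b^{-1}$ and $\langle T\rangle_{a,b}=\tau(x,y)$.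

**Lemma 5.** A BKP $\tau$-function $\tau$ is KdV if and only if $G(x,y):=(x-y)\,\tau(x,y)$ has the form $g_1(x)g_2(y)-g_2(x)g_1(y)$ with $g_1,g_2\in\mathbf C[[x]]$.

**Step 1: the KP identity in Miwa coordinates.** Put $t=\sum_{i=1}^{n+1}[x_i]$, $t'=\sum_{j=1}^{n-1}[y_j]$, in all times, and $g(w)=\tau(\sum[x_i]-[w])\,\tau(\sum[y_j]+[w])$. By partial fractions
$$E(z)=\frac{\prod_j(1-y_jz)}{\prod_i(1-x_iz)}=\sum_i\frac{x_ir_i}{1-x_iz},\qquad r_i=\frac{\prod_j(x_i-y_j)}{\prod_{i'\ne i}(x_i-x_{i'})}.$$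
We have $[z^{-1}]\frac{g(1/z)}{1-xz}=\frac{g(x)-g(0)}x$. Also $\sum_ir_i=0$: by Lagrange interpolation at the $n+1$ nodes $x_i$, this sum is the coefficient of $X^n$ in the polynomial $\prod_j(X-y_j)$, which has degree $n-1$. So (2) for these $t,t'$ is equivalent to
$$\sum_ir_i\,\tau(x\setminus x_i)\,\tau(x_i,y)=0.\tag{8}$$

**Step 2: KdV implies the form of $G$.** Take $n=2$ and $y=(x_4)$ in (8), and multiply by $\Delta(x_1,x_2,x_3)$:
$$G(x_1,x_2)G(x_3,x_4)-G(x_1,x_3)G(x_2,x_4)+G(x_1,x_4)G(x_2,x_3)=0.\tag{9}$$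
Extract the coefficient of $x_3^1x_4^0$. In $G(x_3,x_4)=(x_3-x_4)\tau(x_3,x_4)$ it is $\tau(0)=1$. With $g_1(x)=[y^1]G(x,y)$ and $g_2(x)=[y^0]G(x,y)$ we get $G(x_1,x_2)=g_1(x_1)g_2(x_2)-g_2(x_1)g_1(x_2)$.

**Step 3: a Pfaffian that is a determinant.** For the converse we need the following identity, with $n=2m$ and arbitrary $u_j,v_j$:
$$\operatorname{Pf}\Big[\frac{u_iv_j-v_iu_j}{x_i+x_j}\Big]\prod_{i<j}(x_i+x_j)=\pm\det\begin{pmatrix}u_jx_j^{2(i-1)}\\v_jx_j^{2(i-1)}\end{pmatrix}_{1\le i\le m,\ 1\le j\le n},\tag{10}$$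
where the sign depends only on $m$. Both sides are linear in each vector $(u_j,v_j)$: each matching uses the index $j$ once, and the index $j$ occurs only in column $j$ of the determinant. Both change by $\operatorname{sgn}(w)$ under simultaneous permutation of the indices. So it suffices to take $(u_j,v_j)=(1,0)$ for $j\le k$ and $(0,1)$ for $j>k$.

If $k\ne m$, both sides vanish. In the Pfaffian only entries between $\{1,\dots,k\}$ and $\{k+1,\dots,2m\}$ are nonzero, and there is no perfect matching between sets of different size. In the determinant the first $m$ rows live in $k$ columns and the last $m$ rows in $2m-k$ columns, and one of these numbers is less than $m$.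

If $k=m$, the Pfaffian is $(-1)^{m(m-1)/2}\det\big(\frac1{x_i+x_{m+j}}\big)_{i,j\le m}$. By Cauchy's determinant
$$\det\Big(\frac1{x_i+x_{m+j}}\Big)=\frac{\prod_{i<j\le m}(x_i-x_j)\prod_{m<i<j}(x_i-x_j)}{\prod_{i\le m<j}(x_i+x_j)}.$$
Multiplied by $\prod_{i<j}(x_i+x_j)$ this becomes $\prod_{i<j\le m}(x_i^2-x_j^2)\prod_{m<i<j}(x_i^2-x_j^2)$. The right side of (10) is the product of the two Vandermonde determinants in the $x_j^2$, and this is the same product, because the two Vandermonde signs agree. So (10) holds with the sign $(-1)^{m(m-1)/2}$.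

**Step 4: the form of $G$ implies KdV.** Let $G=g_1(x)g_2(y)-g_2(x)g_1(y)$ and $n=2m$. Then $\kappa(x,y)=G(x,y)/(x+y)$. Lemma 4, multiplied by $\prod_{i<j}(x_i+x_j)$, together with (10) for $(u_j,v_j)=(g_1(x_j),g_2(x_j))$, gives
$$\Delta(x)\,\tau(x_1,\dots,x_n)=\pm\det\big(h_i(x_j)\big)_{n\times n},\qquad(h_i)=(g_1,x^2g_1,\dots,x^{2m-2}g_1,\ g_2,x^2g_2,\dots,x^{2m-2}g_2).$$
Let $h(x)$ be the column with entries $h_i(x)$. Moving $x_i$ to the front as before, $\Delta(x)\Delta(y)\,r_i=(-1)^{i-1}\Delta(x\setminus x_i)\,\Delta(x_i,y)$, and both $x\setminus x_i$ and $(x_i,y)$ consist of $n$ variables. So (8) times $\Delta(x)\Delta(y)$ reads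
$$\sum_{i=1}^{n+1}(-1)^{i-1}\det\big(h(x_{i'})\big)_{i'\ne i}\,\det\big(h(x_i),h(y_1),\dots,h(y_{n-1})\big)=0 ;$$
the two signs $\pm$ are equal and cancel. This holds, because $n+1$ vectors in an $n$-dimensional space satisfy $\sum_i(-1)^i\det(h(x_{i'}))_{i'\ne i}\,h(x_i)=0$. So (2) holds for these substitutions for all even $n$, hence identically by algebraic independence of power sums as $n\to\infty$. Since $\tau$ involves only odd times, it is KdV. This proves Lemma 5 and Theorem C. $\square\ \blacksquare$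

*Two examples.* For $T=e^{st_1}$ we found $\tau(x,y)=e^{s^2(x+y)/2}$. Then $(x-y)\tau(x,y)$ has the required form with $g_1=xe^{s^2x/2}$, $g_2=e^{s^2x/2}$.

For the soliton, let $\tau=1+b\sum w_mq_m$ as in Section 6 and let $G_{ij}$ be the coefficient of $x^iy^j$ in $G$. From $(1+2xz+2x^2z^2+\cdots)(1+2yz+2y^2z^2+\cdots)=\sum q_nz^n$ one finds $(x-y)q_1=2(x^2-y^2)$, $(x-y)q_2=2(x^3+x^2y-xy^2-y^3)$, $(x-y)q_3=2(x^4+x^3y-xy^3-y^4)$ and $(x-y)q_4=2(x^5+x^4y-xy^4-y^5)$. So $G_{10}=1$, $G_{20}=2bw_1$, $G_{30}=G_{21}=2bw_2$, $G_{31}=2bw_3$, $G_{32}=0$. The form in Theorem C would force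
$$0=G_{10}G_{32}-G_{20}G_{31}+G_{30}G_{21}=4b^2(w_2^2-w_1w_3),$$
the same obstruction as in Section 6.

## 9. Which exponentials survive

Let $T=\exp(\sum_{j\ \rm odd}s_jt_j)$. It is KdV by Section 2, hence BKP by Lemma 3, so Theorem C applies. Put $S(x)=\sum_{j\ \rm odd}s_jx^j/j$; then $T(x_1,\dots,x_n)=e^{\sum S(x_i)}$ and $S$ is odd. The plan is to find a differential equation for the two-variable average in which the denominator $x+y$ has disappeared.

**Notation.** For $g=\sum g_nx^n$ let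
$$[g](a)=\sum_mg_{2m}\sqrt{2\pi}\,(2m-1)!!\,a^{-m-1/2},$$
the formal integral $\int g\,e^{-ax^2/2}dx$. On even series $g\mapsto[g]$ is injective. Moreover
$$\frac d{da}[g]=-\tfrac12[x^2g],\qquad a[xg]=[g'].\tag{11}$$
The first rule holds since $(m+\frac12)(2m-1)!!=\frac12(2m+1)!!$. For the second, both sides are $\sqrt{2\pi}\sum_{m\ge1}g_{2m-1}(2m-1)!!\,a^{-m+1/2}$. Put
$$F=[e^S]=[\cosh S],\qquad J=[xe^S]=[x\sinh S],\qquad\mathcal V=a^{1/2}\mathbf C[[a^{-1}]].$$
The series $F$, $F'$, $J$, $aF$, $aF'$, $aJ$ all lie in $\mathcal V$. For $u,v\in\mathcal V$ write $(u\odot v)(a,b)=u(a)v(b)+v(a)u(b)$. The map $\mathcal V\otimes\mathcal V\to(ab)^{1/2}\mathbf C[[a^{-1},b^{-1}]]$ is injective: if $\sum u_i(a)v_i(b)=0$ with independent $u_i$, then comparing powers of $b$ gives $v_i=0$. Finally, with $\tau=\mathcal ET$, let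
$$H(a,b)=(ab)^{-1/2}(a-b)\,\tau(a^{-1},b^{-1})=-(ab)^{1/2}(a^{-1}-b^{-1})\,\tau(a^{-1},b^{-1}).$$
By the second form of $H$, Theorem C says: *$\mathcal ET$ is KdV if and only if $H=\varphi(a)\chi(b)-\chi(a)\varphi(b)$ with $\varphi,\chi\in\mathcal V$.* Lemma 1 for $N=1$ gives $F=\sqrt{2\pi}\,a^{-1/2}\tau(a^{-1})$.

**Step 1: the basic equation.** By Lemma 1 with $N=2$,
$$-2\pi\,\frac{H(a,b)}{a+b}=\iint_{\Gamma^2}\frac{x-y}{x+y}\,e^{S(x)+S(y)}\,e^{-(ax^2+by^2)/2}\,dx\,dy ,$$
where $e^{S(x)+S(y)}$ is expanded by degree. Apply $\partial_a-\partial_b$. On the left this kills $(a+b)^{-1}$, so only $H$ is differentiated. On the right the integrand is multiplied by $-\frac12(x^2-y^2)$, so $\frac{x-y}{x+y}$ becomes $-\frac12(x-y)^2=-\frac12x^2+xy-\frac12y^2$. The denominator has gone, and by (11) the right side is $F'(a)F(b)+J(a)J(b)+F(a)F'(b)$. Multiplying by $a+b$ and collecting,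
$$(\partial_a-\partial_b)(-2\pi H)=(aF')\odot F+(aF)\odot F'+(aJ)\odot J.\tag{12}$$

**Step 2: nothing is lost by differentiating.** The operator $\partial_a-\partial_b$ is injective on $(ab)^{1/2}\mathbf C[[a^{-1},b^{-1}]]$. Indeed, if $\sum_{i,j\ge0}e_{ij}a^{1/2-i}b^{1/2-j}$ is in the kernel, the coefficient of $a^{-1/2-i}b^{1/2-j}$ gives $(\frac12-i)e_{ij}=(\frac32-j)e_{i+1,j-1}$, with $e_{i+1,-1}=0$. Since $\frac12-i\ne0$, induction on $j$ gives $e_{ij}=0$.

**Step 3: necessity.** Suppose $H=\varphi(a)\chi(b)-\chi(a)\varphi(b)$. As $H\ne0$, the series $\varphi,\chi$ are independent. The coefficient of $b^{1/2}$ in $H$ comes only from $-b\,(ab)^{-1/2}\tau(a^{-1},b^{-1})$ and equals $-a^{-1/2}\tau(a^{-1})=-F/\sqrt{2\pi}$. So $0\ne F\in\langle\varphi,\chi\rangle$. We complete $F$ to a basis $F,\psi$ of this plane. The change of basis multiplies the antisymmetric expression by a constant, so, with a suitable multiple $h\in\mathcal V$ of $\psi$,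
$$-2\pi H=F(a)h(b)-h(a)F(b).$$
The left side of (12) is then $F'\odot h-F\odot h'$. Let $\ell$ be a linear functional on $\mathcal V$ with $\ell(F)=\ell(F')=0$, and apply $\ell\otimes\ell$ to (12), which is an identity in $\mathcal V\otimes\mathcal V$. Every term containing $F$ or $F'$ dies, and $2\,\ell(aJ)\,\ell(J)=0$ remains. If neither $J$ nor $aJ$ were in $\langle F,F'\rangle$, there would be such functionals $\ell_1,\ell_2$ with $\ell_1(J)\neq0$ and $\ell_2(aJ)\ne0$. A suitable combination of $\ell_1$ and $\ell_2$ would be nonzero on both, because a vector space is not the union of two proper subspaces. This is a contradiction. Hence $J\in\langle F,F'\rangle$ or $aJ\in\langle F,F'\rangle$. By (11), $F'=-\frac12[x^2\cosh S]$.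

* If $J=\mu F+\nu F'$, injectivity on even series gives $x\sinh S=(\mu-\frac\nu2x^2)\cosh S$. At $x=0$ we get $\mu=0$, so $\tanh S=cx$ with $c=-\nu/2$. Thus $S=\operatorname{artanh}(cx)=\sum_{j\ \rm odd}c^jx^j/j$, i.e. $s_j=c^j$.
* If $aJ=\mu F+\nu F'$, then by (11) $aJ=[(e^S)']=[S'e^S]=[S'\cosh S]$, because $S'$ is even. So $S'=\mu-\frac\nu2x^2$, and since $S'=\sum s_jx^{j-1}$, this means $s_j=0$ for $j\ge5$.

**Step 4: what sufficiency requires.** It is enough to find $h\in\mathcal V$ such that $F'\odot h-F\odot h'$ equals the right side of (12). Then $F(a)h(b)-h(a)F(b)$ and $-2\pi H$ have the same image under $\partial_a-\partial_b$. They coincide by Step 2, and Theorem C applies.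

**Step 5: the cubic case.** Let $S=s_1x+s_3x^3/3$. By (11), $aJ=[S'e^S]=s_1F+s_3[x^2e^S]=s_1F-2s_3F'$. The right side of (12) becomes
$$F\odot(aF'+s_1J)+F'\odot(aF-2s_3J).$$
Take $h=aF-2s_3J\in\mathcal V$. We need $-h'=aF'+s_1J$. Since $J'=-\frac12[x^3e^S]$, we have $-h'=-F-aF'-s_3[x^3e^S]$, so the requirement is
$$F+2aF'+s_1[xe^S]+s_3[x^3e^S]=0 .$$
This is the second rule of (11) for $g=xe^S$. Indeed $[g']=[e^S]+[xS'e^S]=F+s_1[xe^S]+s_3[x^3e^S]$, while $a[xg]=a[x^2e^S]=-2aF'$.

**Step 6: the square-root case.** Let $\tanh S=cx$. Then $J=[x\sinh S]=c[x^2\cosh S]=-2cF'$, and $(aJ)\odot J=4c^2(aF')\odot F'$. The right side of (12) becomes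
$$F\odot(aF')+F'\odot(aF+4c^2aF').$$
Take $h=aF+4c^2aF'\in\mathcal V$. We need $-h'=aF'$, that is,
$$4c^2aF''+(2a+4c^2)F'+F=0 .$$
Here $\cosh S=(1-\tanh^2S)^{-1/2}=(1-c^2x^2)^{-1/2}=\sum_m\frac{(2m-1)!!}{2^mm!}c^{2m}x^{2m}$, so
$$F=\sqrt{2\pi}\sum_mf_ma^{-m-1/2},\qquad f_m=c^{2m}\,\frac{((2m-1)!!)^2}{2^mm!}.$$
The terms $F+2aF'$ contribute $(1-(2m+1))f_m$ to the coefficient of $a^{-m-1/2}$ (up to the common factor $\sqrt{2\pi}$); for $m=0$ this is zero. The terms $4c^2(aF''+F')$ contribute
$$4c^2\big[(m+\tfrac12)(m+\tfrac32)-(m+\tfrac12)\big]f_m=c^2(2m+1)^2f_m$$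
to the coefficient of $a^{-m-3/2}$. So the equation says
$$2(m+1)f_{m+1}=c^2(2m+1)^2f_m\qquad(m\ge0),$$
which holds by the formula for $f_m$. This completes the proof of Theorem D. $\blacksquare$
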